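# Dyadic energies, a discrete flow, and quasiconformal Jacobians

## 1. Numbers hung on dyadic cubes

Fix an integer $n\ge 2$ and an exponent $p$ with $n<p<\infty$. Let $\mathcal D_j$ ($j\in\mathbb Z$) be the set of half-open dyadic cubes of side $2^{-j}$ in $\mathbb R^n$, and $\mathcal D=\bigcup_j\mathcal D_j$. For $R\in\mathcal D$ write $x_R$ and $\ell(R)$ for its center and side, and let $R_j(x)$ be the cube of $\mathcal D_j$ that contains $x$.

We turn $\mathcal D$ into a graph. Write $R\sim R'$ if $R,R'$ have equal side and touching closures (possibly $R=R'$), or if one is the dyadic parent of the other. The relation is symmetric, and each cube has at most $3^n+1+2^n$ neighbors. If $R\sim R'$, then each coordinate of a point of $R\cup R'$ differs from that of $x_R$ by at most $\frac32\ell(R)$, so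
$$R\cup R'\subset B\bigl(x_R,2\sqrt n\,\ell(R)\bigr).\tag{1}$$

**Definition (dyadic energy).** For $V:\mathcal D\to\mathbb R$ put
$$d_V(R)=\max_{R'\sim R}|V(R)-V(R')|,\qquad E(V)=\Bigl(\sum_{R\in\mathcal D}d_V(R)^p\Bigr)^{1/p}.$$
For a continuous function $u$ on $\mathbb R^n$ we say that $V$ *represents* $u$ if $V(R_j(x))\to u(x)$ as $j\to\infty$ for every $x$. Finally $N(u)=\inf\{E(V): V\text{ represents }u\}$.

So $V$ is a multiscale description of $u$, and $N(u)$ is the least $\ell^p$-cost of the jumps between neighbors in such a description.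

*Example.* Let $u$ be Lipschitz with compact support and take $V(R)=u(x_R)$, which represents $u$. Since $|x_R|\ge\ell(R)/2$, very large cubes have $V(R)=0$, so only finitely many generations $j<0$ contribute, each with finitely many cubes. For $j\ge0$ at most $C2^{nj}$ cubes of $\mathcal D_j$ have $d_V(R)\ne0$, and for these $d_V(R)\le C2^{-j}$. Hence $E(V)^p\le C+C\sum_{j\ge0}2^{nj-pj}<\infty$; here $p>n$ is what makes the sum converge.

The energy will be used through three properties, proved in Sections 5 and 6.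

1. $N(u)$ is bounded by the usual critical norms: by $\|\nabla u\|_{L^n}$, and by the Besov seminorm $[u]_p$ defined in (2) below.
2. If $N(u)$ is finite, then one can find a map $v$ with $Dv=uI+b$, where $b$ is bounded by $C N(u)$, whatever the size of $\sup|u|$.
3. If $h$ is quasisymmetric, then $N(u\circ h)\le C\,N(u)$, where $C$ depends on $h$ only through its distortion function. The reason is visible in the definition: $N$ refers only to the combinatorics of the graph $\mathcal D$, and a quasisymmetric map distorts this graph by a bounded amount.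

These properties serve to build a homeomorphism whose derivative is $e^u$ times a matrix close to the identity. We compose many maps $\mathrm{id}+\frac1m v_k$, where $v_k$ solves the linear problem of property 2 for $u$ transported to the current position. Property 3 says that the transported function never gets worse.

## 2. Which weights $e^{nu}$ are Jacobians up to a constant?

Throughout, $|\cdot|$ is the Euclidean norm of vectors and the operator norm of matrices.

**Definition (quasiconformal).** A homeomorphism $f:\mathbb R^n\to\mathbb R^n$ is quasiconformal if $f\in W^{1,n}_{\rm loc}(\mathbb R^n)$ and there is $K\ge1$ with $|Df(x)|^n\le KJ_f(x)$ for a.e. $x$, where $J_f=\det Df$.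

**Definition (comparable weights).** A nonnegative $w$ on $\mathbb R^n$ is comparable to a quasiconformal Jacobian if there are a quasiconformal $f$ and $C\ge1$ with $\frac1Cw\le J_f\le Cw$ a.e. A function $u$ is said to be comparable to a quasiconformal Jacobian when the weight $e^{nu}$ is.

**Definition (Bessel potentials).** For $\alpha\in\mathbb R$ and $1<q<\infty$ the Bessel potential space is $G_\alpha*L^q(\mathbb R^n)$, where $\hat G_\alpha(\xi)=(1+|\xi|^2)^{-\alpha/2}$. (For $\alpha\le0$ the convolution means the Fourier multiplier on tempered distributions.) For instance $G_1*L^2(\mathbb R^2)=W^{1,2}(\mathbb R^2)$.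

The source of the problem, "The quasiconformal Jacobian problem", has as its Theorem 1.1: if $u$ is locally integrable on $\mathbb R^2$ with $\nabla u\in L^2(\mathbb R^2)$, then $e^{2u}$ is comparable to a quasiconformal Jacobian. This covers $n=2$, $\alpha=1$. Its authors write: "we do not know whether functions in $G_\alpha * L^{\frac{n}{\alpha}}(\mathbb{R}^n)$ are comparable to quasiconformal Jacobians in general if $0 < \alpha \leq 1$." So we ask whether, for every $n\ge2$, every $0<\alpha\le1$ and every (real-valued) $u\in G_\alpha*L^{n/\alpha}(\mathbb R^n)$, the weight $e^{nu}$ is comparable to a quasiconformal Jacobian. We shall prove that the answer is yes.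

For $1<p<\infty$ put
$$[u]_p^p=\iint_{\mathbb R^n\times\mathbb R^n}\frac{|u(x)-u(y)|^p}{|x-y|^{2n}}\,dx\,dy.\tag{2}$$
Let $\|u\|_X$ denote one of the two seminorms $[u]_p$ (with $n<p<\infty$ fixed) or $\|\nabla u\|_{L^n(\mathbb R^n)}$; in the second case fix any $p>n$ as an auxiliary exponent. Constants $C,c,C_0,C_1,\dots$ depend only on $n,p$ unless said otherwise, and $C$ may change from line to line. Let $\kappa_n\in(0,1)$ be defined by $\bigl(\frac{1+\kappa_n}{1-\kappa_n}\bigr)^n=2$.

**Theorem A.** There are $\varepsilon_1,C>0$ depending only on $n,p$ such that: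

1. If $w\in L^1_{\rm loc}(\mathbb R^n)$ is real and $\|w\|_X\le\varepsilon_1$, there is a quasiconformal $f:\mathbb R^n\to\mathbb R^n$ with $Df=e^wM$ a.e. and $|M-I|\le e^{C\|w\|_X}-1\le\kappa_n$ a.e. In particular $(1-\kappa_n)^ne^{nw}\le J_f\le(1+\kappa_n)^ne^{nw}$ a.e.
2. If $u\in L^1_{\rm loc}(\mathbb R^n)$ is real and $\|u\|_X<\infty$, then $e^{nu}$ is comparable to a quasiconformal Jacobian.

**Theorem B.** Let $\alpha\in\mathbb R$ and $1<q<\infty$. Every real-valued function in $G_\alpha*L^q(\mathbb R^n)$ is comparable to a quasiconformal Jacobian if and only if $\alpha q\ge n$. The case $\alpha q=n$, $0<\alpha\le1$, is the question posed.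

A side remark, used nowhere else, shows that the hypothesis of Theorem A cannot be relaxed to VMO. Recall that $u\in BMO$ if the mean oscillation $\frac1{|B|}\int_B|u-u_B|$ over balls $B$ is bounded (its supremum is the BMO norm; $u_B$ is the mean over $B$), and $u\in VMO$ if in addition it tends to $0$ uniformly as the radius of $B$ tends to $0$.

**Theorem C.** For every $\varepsilon>0$ the function $u(x)=-\varepsilon\log\bigl(1+\log^+\frac1{|x_1|}\bigr)$ lies in $VMO(\mathbb R^n)$ and has BMO norm $O(\varepsilon)$, but $e^{nu}$ is not comparable to a quasiconformal Jacobian.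

### Cases that can be done by hand

If $|u|\le\Lambda$, then $e^{-n\Lambda}e^{nu}\le1\le e^{n\Lambda}e^{nu}$ and $1=J_{\rm id}$. Bounded functions are trivial, and adding a bounded function to $u$ changes nothing.

Now take an unbounded $u$ with a point singularity: $u(x)=\log\bigl(1+\log^+\frac1{|x|}\bigr)$. A radial map $f(x)=\rho(|x|)\frac{x}{|x|}$ has derivative with eigenvalue $\rho'$ in the radial direction and $\rho/r$ in the $n-1$ tangential ones ($r=|x|$). We need both to be of size $e^u$. Put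
$$\rho(r)=r\bigl(2+\log\tfrac1r\bigr)\ (0<r\le1),\qquad \rho(r)=r+1\ (r\ge1).$$
For $r<1$ we get $\rho'=1+\log\frac1r=e^u$ and $\rho/r=2+\log\frac1r\in[e^u,2e^u]$; for $r>1$ we get $\rho'=1=e^u$ and $\rho/r\in[1,2]$. So $|Df|^n=(\rho/r)^n\le2J_f$ and $e^{nu}\le J_f\le2^{n-1}e^{nu}$. Moreover $f$ is a homeomorphism, locally Lipschitz off $0$, with $|Df|\in L^n_{\rm loc}$; almost every line parallel to an axis misses $0$, so $f\in W^{1,n}_{\rm loc}$. For $-u$ use $\rho(r)=r/(1+\log\frac1r)$ for $r\le1$ and $\rho(r)=r$ for $r\ge 1$: on $r<1$ one has $\rho/r=e^{-u}$ and $\rho'=e^{-u}+e^{-2u}\in[e^{-u},2e^{-u}]$.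

This $u$ satisfies $\int|\nabla u|^n=\omega_{n-1}\int_0^1\frac{dr}{r(1+\log\frac1r)^n}<\infty$, with $\omega_{n-1}$ the area of the unit sphere, so it is of the kind treated in Theorem A. The function of Theorem C is $-\varepsilon$ times the same profile, placed along a hyperplane instead of at a point.

## 3. From $Dv=uI+b$ to $Df=e^uM$

We want $Df=e^uM$ with $|M-I|\le\kappa_n$. This is enough, by the following linear algebra. If $|M-I|\le\kappa<1$, the singular values of $M$ lie in $[1-\kappa,1+\kappa]$, and $\det M>0$ because $I+t(M-I)$ is invertible for $0\le t\le1$. So, if $Df=sM$ a.e. with a function $s>0$, then $|Df|^n\le s^n(1+\kappa)^n$ and $J_f\ge s^n(1-\kappa)^n$. By the choice of $\kappa_n$,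
$$Df=sM,\ s>0,\ |M-I|\le\kappa_n\ \text{a.e.}\quad\Longrightarrow\quad|Df|^n\le2J_f\ \text{a.e.}\tag{3}$$

The first thing to try is to linearize: look for $v$ with $Dv=uI$ and put $f=\mathrm{id}+v$. The equation $Dv=uI$ has no solution unless $u$ is constant: if $\nabla v_i=u\,e_i$ for all $i$, then for $k\ne i$ symmetry of second derivatives gives $\partial_ku=\partial_k\partial_iv_i=\partial_i\partial_kv_i=0$, and since $n\ge2$ every $\partial_k$ occurs. So we must allow an error, $Dv=uI+b$ with $b\in L^\infty$. Even then $f=\mathrm{id}+v$ gives $Df=(1+u)I+b$, and $1+u$ resembles $e^u$ only where $|u|$ is small; where $u\le-1$ it is useless.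

The natural cure is to cut the step into $m$ pieces. Suppose $u$ is bounded and Lipschitz, say $|u|\le\Lambda$. Put $f_0=\mathrm{id}$, $f_{k+1}=(\mathrm{id}+\frac1mv_k)\circ f_k$. Since $Dv_k$ is evaluated at the point $f_k(x)$, it should contain $u$ at $x$; so $v_k$ must solve $Dv_k=u_kI+b_k$ for the transported function $u_k=u\circ f_k^{-1}$. Then
$$Df_{k+1}=\Bigl[\bigl(1+\tfrac um\bigr)I+\tfrac1mb_k(f_k)\Bigr]Df_k,$$
so $Df_m=(1+\frac um)^mM$ with $M$ a product of $m$ factors $I+O(\frac1m|b_k|)$. If all $|b_k|\le\beta$, then $|M-I|$ is about $e^\beta-1$. This looks very good.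

Here is where it threatens to fail. The bound for $b_k$ is in terms of an energy of $u\circ f_k^{-1}$, and we need a bound by the energy of $u$ with a constant *independent of $\Lambda$*. Indeed Theorem A concerns unbounded $w$, which we reach as limits of bounded functions with $\Lambda\to\infty$. The obvious estimate is by the bi-Lipschitz constant: if $h$ is $L$-bi-Lipschitz, two changes of variables give a factor $L^{2n}$ and the denominator another $L^{2n}$, so $[u\circ h]_p^p\le L^{4n}[u]_p^p$. But $|Df_k|$ is about $(1+\frac um)^k$, so all we know about the bi-Lipschitz constant of $f_k$ is a bound exponential in $\Lambda$. Using step-by-step estimates, with a constant $C>1$ lost at each of the $m$ steps, is no better.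

What does not deteriorate is the ratio $|Df_k|^n/J_{f_k}$: by (3) it is at most $2$ as long as $M_k$ stays within $\kappa_n$ of $I$, however large the scalar factor is. For the energy $\int|\nabla u|^n$ this suffices at once: $h=f_k^{-1}$ also satisfies $|Dh|^n\le2J_h$ (the singular values of $M_k^{-1}$ lie in $[\frac1{1+\kappa_n},\frac1{1-\kappa_n}]$), hence
$$\int|\nabla(u\circ h)|^n\le\int|\nabla u|^n(h)\,|Dh|^n\le2\int|\nabla u|^n(h)\,J_h=2\int|\nabla u|^n .$$
For $\alpha<1$, however, the hypothesis does not speak of $\nabla u$, and $[u]_p$ is a double integral, with no pointwise density in which to change variables like this. This is why we need an energy for which invariance can be read off from the *quasisymmetry* of $h$, and why that quasisymmetry must depend on $n$ only. So we first establish quasisymmetry, then the three properties of $N$, then run the flow.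

## 4. Quasisymmetry from $|Df|^n\le2J_f$

**Definition (quasisymmetric).** Let $\eta$ be an increasing homeomorphism of $[0,\infty)$. A homeomorphism $h$ of $\mathbb R^n$ is $\eta$-quasisymmetric if $|a-x|\le t|b-x|$ implies $|h(a)-h(x)|\le\eta(t)|h(b)-h(x)|$.

*Examples.* A similarity is quasisymmetric with $\eta(t)=t$. An $L$-bi-Lipschitz homeomorphism is quasisymmetric with $\eta(t)=L^2t$; here $\eta$ depends on $L$, and the point of Lemma 1 is to remove this dependence.

If $h$ is $\eta$-quasisymmetric, then $h^{-1}$ is $\eta'$-quasisymmetric with $\eta'(s)=1/\eta^{-1}(1/s)$, $\eta'(0)=0$. To check this, let $A=h(a)$, $B=h(b)$, $Y=h(x)$ with $|A-Y|\le s|B-Y|$, $s>0$, and suppose $|a-x|>\eta'(s)|b-x|$. Then $t=|b-x|/|a-x|<\eta^{-1}(1/s)$, so $|B-Y|\le\eta(t)|A-Y|<\frac1s|A-Y|$ (note $A\ne Y$), a contradiction. The case $s=0$ is trivial.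

We recall that Lipschitz functions are differentiable a.e. (Rademacher) and that, for a bi-Lipschitz homeomorphism $f$ with $J_f\ge0$, $\int g(f)J_f=\int g$ for $g\ge0$. The chain rule for $\varphi\circ f$ with $\varphi$ Lipschitz holds a.e., because $f^{-1}$ maps null sets to null sets.

**Lemma 1.** There is $\eta_0$ depending only on $n$ such that every bi-Lipschitz homeomorphism $f$ of $\mathbb R^n$ with $|Df|^n\le2J_f$ a.e. is $\eta_0$-quasisymmetric.

*Proof.* **Step 1: distortion at ratio $\frac12$.** The aim is a constant $H=H(n)\ge1$ such that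
$$|a-x|\le\tfrac12|b-x|\ \Longrightarrow\ |f(a)-f(x)|\le H|f(b)-f(x)|.\tag{4}$$
Let $a\ne x$, $L=|f(a)-f(x)|$, $l=|f(b)-f(x)|>0$, and assume $L>l$. Put
$$\varphi(y)=\min\Bigl\{1,\max\Bigl\{0,\frac{\log(L/|y-f(x)|)}{\log(L/l)}\Bigr\}\Bigr\},\qquad \varphi(f(x))=1 .$$
This is Lipschitz; it equals $1$ for $|y-f(x)|\le l$, equals $0$ for $|y-f(x)|\ge L$, and in between its gradient has length $1/(|y-f(x)|\log\frac Ll)$. In polar coordinates, $\int|\nabla\varphi|^n=\omega_{n-1}(\log\frac Ll)^{-n}\int_l^L\frac{d\rho}\rho=\omega_{n-1}(\log\frac Ll)^{1-n}$. Let $\psi=\varphi\circ f$, a Lipschitz function. Then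
$$\int|\nabla\psi|^n\le\int|\nabla\varphi|^n(f)\,|Df|^n\le2\int|\nabla\varphi|^n(f)\,J_f=2\omega_{n-1}\bigl(\log\tfrac Ll\bigr)^{1-n}.$$
Now $\psi=1$ on $E=f^{-1}([f(x),f(b)])$, a connected set containing $x$ and $b$. And $\psi=0$ on $F=f^{-1}(\{f(x)+s(f(a)-f(x)):s\ge1\})$, a connected set containing $a$, which is unbounded since $f$ maps bounded sets to bounded sets. For $\frac12|b-x|<s<|b-x|$ the sphere $S(x,s)$ has $x$ inside and $b$ outside, so it meets $E$; it has $a$ inside, so it meets $F$. Hence $\psi$ has oscillation at least $1$ on $S(x,s)$. For a.e. $s$ the tangential gradient of $\psi|_{S(x,s)}$ is bounded by $|\nabla\psi|$ almost everywhere on the sphere. Morrey's inequality on the $(n-1)$-dimensional sphere with exponent $n>n-1$ gives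
$$1\le\bigl(\operatorname{osc}_{S(x,s)}\psi\bigr)^n\le C\,s\int_{S(x,s)}|\nabla\psi|^n\,d\mathcal H^{n-1},$$
the factor $s=s^{n-(n-1)}$ coming from scaling. Divide by $s$ and integrate over $\frac12|b-x|<s<|b-x|$:
$$\log2\le C\int|\nabla\psi|^n\le C\bigl(\log\tfrac Ll\bigr)^{1-n}.$$
As $n\ge2$, this bounds $L/l$ by a constant $H(n)$.

**Step 2: large ratios.** This step shows that $f(z)$ stays controlled when $z$ is far away compared with $b$. Let $l=|f(b)-f(x)|$, $b\ne x$. We claim, for $k\ge0$,
$$|z-x|\le2^{k-1}|b-x|\ \Longrightarrow\ |f(z)-f(x)|\le H(1+2H)^kl .$$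
For $k=0$ this is (4). Suppose it holds for $k$, put $r=2^{k-1}|b-x|$, let $r<|z-x|\le2r$, and let $y,y'=x\pm r\frac{z-x}{|z-x|}$. Then $|z-y|\le r=\frac12|y'-y|$, so (4) with center $y$ gives
$$|f(z)-f(y)|\le H|f(y')-f(y)|\le2H\cdot H(1+2H)^kl,$$
where the last inequality is the claim for $k$ at $y$ and $y'$. Hence $|f(z)-f(x)|\le(2H+1)H(1+2H)^kl$.

**Step 3: small ratios.** This step shows that the distortion tends to $0$ with $t$. Let $0<|a-x|\le t|b-x|$ with $t\le\frac18$, and $L=|f(a)-f(x)|$, $l=|f(b)-f(x)|$. Let $N$ be the largest integer with $4^{-N}\ge2t$ and $b_j=x+4^{-j}(b-x)$, $1\le j\le N$. Since $|a-x|\le\frac12\,4^{-N}|b-x|\le\frac12|b_j-x|$, (4) gives $L\le H|f(b_j)-f(x)|$. Since $|b_j-x|\le\frac14|b-x|$, (4) gives $|f(b_j)-f(x)|\le Hl$. If $i<j$, then $|b_i-b_j|\ge3|b_j-x|$, so (4) with center $b_j$ gives $|f(x)-f(b_j)|\le H|f(b_i)-f(b_j)|$. So the $N$ points $f(b_j)$ have mutual distances at least $L/H^2$ and lie in a closed ball of radius $Hl$. The balls of radius $\frac{L}{2H^2}$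 about them have disjoint interiors and lie in a ball of radius $Hl+\frac L{2H^2}$; comparing volumes, $N\le(1+2H^3l/L)^n$. As $t\to0$ we have $N\to\infty$, so $L/l\to0$ at a rate depending only on $n$.

**Step 4: the function $\eta_0$.** This step turns the estimates into a homeomorphism of $[0,\infty)$. For $t>0$ let $\eta^*(t)$ be the supremum of $|f(a)-f(x)|/|f(b)-f(x)|$ over all admissible $f$ and all $a,b,x$ with $|a-x|\le t|b-x|$, $b\ne x$. It is finite by Step 2, nondecreasing, and tends to $0$ as $t\to0$ by Step 3. Put $\eta_0(t)=t+\int_1^2\eta^*(ts)\,ds=t+\frac1t\int_t^{2t}\eta^*(r)\,dr$ and $\eta_0(0)=0$. It is continuous, strictly increasing, unbounded, and $\ge\eta^*$. $\square$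

## 5. Three estimates for the dyadic energy

### Critical norms control $N$

**Lemma 2.** If $u$ is bounded and Lipschitz, then $N(u)\le C\|u\|_X$.

*Proof.* We may assume $\|u\|_X<\infty$. Take $V(R)=u_R$, the mean of $u$ over $R$; it represents $u$ by continuity.

**Case $[\cdot]_p$.** We compare the sum of jumps with the double integral. If $R\sim R'$ and $R\in\mathcal D_j$, then $|R||R'|\ge2^{-n}2^{-2nj}$, and Jensen's inequality gives
$$|u_R-u_{R'}|^p\le2^n2^{2nj}\iint_{R\times R'}|u(x)-u(y)|^p\,dx\,dy,$$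
while $|x-y|<4\sqrt n\,2^{-j}$ on $R\times R'$ by (1). For given $(x,y)$ and $j$, the cube $R$ is determined by $x$, and $R'\in\mathcal D_{j-1}\cup\mathcal D_j\cup\mathcal D_{j+1}$ by $y$ and its generation; so at most $3$ pairs $(R,R')$ occur. Bounding the maximum in $d_V(R)^p$ by a sum over $R'\sim R$,
$$E(V)^p\le C\iint|u(x)-u(y)|^p\sum_{j:\,2^j\le4\sqrt n/|x-y|}2^{2nj}\,dx\,dy\le C[u]_p^p,$$
since the geometric sum is at most $C|x-y|^{-2n}$.

**Case $\|\nabla u\|_{L^n}$.** Let $g=|\nabla u|$; if $\|g\|_n=0$, then $u$ is constant and $E(V)=0$. For $x\in R\in\mathcal D_j$ let $P_jg(x)$ be the mean of $g$ over $B(x,4\sqrt n\,2^{-j})$, a ball that contains the ball in (1). Poincaré's inequality on the ball in (1) gives $d_V(R)\le C2^{-j}P_jg(x)$. Also $P_jg\le Mg$ ($M$ the maximal operator), and by Hölder $P_jg\le C2^j\|g\|_n$. Averaging over $x\in R$ (that is, writing $d_V(R)^p=2^{nj}\int_Rd_V(R)^p\,dx$) and summing,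
$$E(V)^p\le C\int\sum_j2^{-j(p-n)}\min\bigl(Mg,2^j\|g\|_n\bigr)^p\,dx .$$
Split the sum at $2^j=Mg/\|g\|_n$. The terms with smaller $2^j$ give $\sum2^{jn}\|g\|_n^p\le C(Mg)^n\|g\|_n^{p-n}$. The others give $(Mg)^p\sum2^{-j(p-n)}\le C(Mg)^n\|g\|_n^{p-n}$, where $p>n$ is used. By the maximal theorem in $L^n$, $E(V)^p\le C\|g\|_n^{p-n}\int(Mg)^n\le C\|g\|_n^p$. $\square$

*A function to keep in mind.* Let $u_\Lambda=\min(u,\Lambda)$ with $u=\log(1+\log^+\frac1{|x|})$. It is bounded and Lipschitz, and Lemma 2 gives $N(u_\Lambda)\le C\|\nabla u\|_n$ for all $\Lambda$, although $\sup u_\Lambda=\Lambda\to\infty$. So $N$ does not control the supremum.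

### Slices are Hölder continuous

The energy does not bound $u$, but on almost every hyperplane it gives a Hölder bound. This will drive the linear problem.

**Lemma 3.** Let $V$ represent the continuous function $u$, $E(V)<\infty$, and for $t\in\mathbb R$ let
$$A(t)=\sup_{y\ne z\in\mathbb R^{n-1}}\frac{|u(t,y)-u(t,z)|}{|y-z|^{1/p}} .$$
Then $\int_{\mathbb R}A(t)^p\,dt\le C\,E(V)^p$. The same holds for slices in the other coordinate directions.

*Proof.* $A$ is a supremum of continuous functions of $t$, hence lower semicontinuous and measurable. Let $D_j(t)=\sup\{d_V(R):R\in\mathcal D_j,\ R\cap\{x_1=t\}\ne\emptyset\}$ and $S(t)=\sup_j2^{j/p}D_j(t)$.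

**Step 1: $A(t)\le CS(t)$.** This is a telescoping argument. Given $y\ne z$ choose $k\in\mathbb Z$ with $2^{-k-1}<|y-z|\le2^{-k}$. The cubes $R_k(t,y)$ and $R_k(t,z)$ have positions that differ by at most one in each coordinate, so $R_k(t,y)\sim R_k(t,z)$. Because $V$ represents $u$, $u(t,y)-V(R_k(t,y))$ is the sum over $j\ge k$ of the jumps from $R_j(t,y)$ to its child $R_{j+1}(t,y)$, and likewise for $z$. Thus
$$|u(t,y)-u(t,z)|\le D_k(t)+2\sum_{j\ge k}D_j(t)\le3S(t)\sum_{j\ge k}2^{-j/p}\le C\,S(t)\,|y-z|^{1/p}.$$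

**Step 2: integration.** This step replaces suprema by sums. Let $I_R$ be the projection of $R$ to the $x_1$-axis, so $|I_R|=2^{-j}$ for $R\in\mathcal D_j$. Then
$$A(t)^p\le C\,S(t)^p\le C\sum_j2^jD_j(t)^p\le C\sum_j2^j\sum_{R\in\mathcal D_j}d_V(R)^p1_{I_R}(t),$$
and integrating in $t$ cancels $2^j$ against $|I_R|$. $\square$

### Quasisymmetric invariance

**Lemma 4.** Let $h$ be an $\eta$-quasisymmetric homeomorphism of $\mathbb R^n$ and $u$ continuous. Then $N(u\circ h)\le C(n,p,\eta)\,N(u)$.

*Proof.* Let $V$ represent $u$ with $E(V)<\infty$ (if there is no such $V$, there is nothing to prove). We move $V$ through $h$: for $R\in\mathcal D$ let $\Phi(R)$ be the unique dyadic cube $Q\ni h(x_R)$ with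
$$\operatorname{diam}h(R)\le\ell(Q)<2\operatorname{diam}h(R).$$
We shall use $V\circ\Phi$ as a description of $u\circ h$.

**Step 1: $\Phi$ is Lipschitz on the graph.** We show that if $R\sim R'$, then $\Phi(R)$ and $\Phi(R')$ are at graph distance at most $m_1(n,\eta)$. Let $b=x_R+\frac{\ell(R)}4e_1\in R$. By (1), every $a\in R\cup R'$ has $|a-x_R|\le8\sqrt n\,|b-x_R|$, so $|h(a)-h(x_R)|\le\eta(8\sqrt n)\operatorname{diam}h(R)$. With $H_1=2\eta(8\sqrt n)$ this gives $\operatorname{diam}h(R\cup R')\le H_1\operatorname{diam}h(R)$, and by symmetry also $\operatorname{diam}h(R\cup R')\le H_1\operatorname{diam}h(R')$. (In particular $H_1\ge1$.) Let $Q=\Phi(R)$, $Q'=\Phi(R')$, and say $\ell(Q)\le\ell(Q')$. Then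
$$\ell(Q')<2\operatorname{diam}h(R')\le2H_1\operatorname{diam}h(R)\le2H_1\ell(Q),$$
so the ancestor $Q''$ of $Q$ with $\ell(Q'')=\ell(Q')$ is reached in at most $\log_2(2H_1)$ steps. Now $h(x_R)\in Q''$, $h(x_{R'})\in Q'$ and $|h(x_R)-h(x_{R'})|\le H_1\operatorname{diam}h(R')\le H_1\ell(Q')$. Hence the centers of $Q'$ and $Q''$ differ by at most $(H_1+1)\ell(Q')$ in each coordinate, and $Q''$, $Q'$ are joined by at most $H_1+1$ steps through touching cubes of the same generation.

**Step 2: $\Phi$ has bounded multiplicity.** We show $\#\Phi^{-1}(Q)\le m_2(n,\eta)$. Let $\Phi(R)=\Phi(R')=Q$. Choose $b'\in R'$ with $|h(b')-h(x_{R'})|\ge\frac14\operatorname{diam}h(R')$. Both $h(x_R)$ and $h(x_{R'})$ lie in $Q$, so for $a\in R$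
$$|h(a)-h(x_{R'})|\le\operatorname{diam}h(R)+\sqrt n\,\ell(Q)\le(1+\sqrt n)\,\ell(Q)\le8(1+\sqrt n)\,|h(b')-h(x_{R'})|,$$
the last step because $\ell(Q)<2\operatorname{diam}h(R')$. As $h^{-1}$ is $\eta'$-quasisymmetric, $|a-x_{R'}|\le\eta'(8(1+\sqrt n))\,|b'-x_{R'}|\le C\ell(R')$ with $C=C(n,\eta)$. Hence $R$ lies in the closed ball about $x_{R'}$ of radius $C\ell(R')$, so $\ell(R)\le2C\ell(R')$, and by symmetry $\ell(R')\le2C\ell(R)$. For a fixed $R'$ there are only boundedly many dyadic cubes $R$ of comparable size in such a ball.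

**Step 3: energy.** We combine the two bounds. By Step 1, for $R'\sim R$ there is a path of at most $m_1$ edges from $\Phi(R)$ to $\Phi(R')$, so
$$d_{V\circ\Phi}(R)^p\le m_1^p\sum d_V(Q)^p,$$
the sum over all $Q$ at graph distance at most $m_1$ from $\Phi(R)$. Sum over $R$. A given $Q$ is counted at most as often as there are $R$ with $\Phi(R)$ in the graph ball of radius $m_1$ about $Q$, which is bounded by Step 2 and the bounded degree. So $E(V\circ\Phi)\le C\,E(V)$.

**Step 4: $V\circ\Phi$ represents $u\circ h$.** Fix $x$ and let $R=R_j(x)$. As $j\to\infty$, $\operatorname{diam}h(R)\to0$, so $\ell(\Phi(R))\to0$. Also $|h(x)-h(x_R)|\le\operatorname{diam}h(R)\le\ell(\Phi(R))$, so the dyadic cube $Q_j\ni h(x)$ with $\ell(Q_j)=\ell(\Phi(R))$ satisfies $Q_j\sim\Phi(R)$. Since $E(V)<\infty$, for each $\epsilon>0$ only finitely many cubes have $d_V>\epsilon$; as $\ell(Q_j)\to0$, we get $d_V(Q_j)\to0$. Hence $|V(\Phi(R))-V(Q_j)|\le d_V(Q_j)\to0$, while $V(Q_j)\to u(h(x))$ because $V$ represents $u$.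

Thus $N(u\circ h)\le C\,E(V)$, and the infimum over $V$ gives the claim. $\square$

## 6. The linear problem $Dv=uI+b$, by duality

To find $b_i$ with $ue_i+b_i$ curl-free and $b_i$ bounded, we dualize: the curl-free fields are those orthogonal to divergence-free fields, so what is needed is a bound for $\int u\sigma_i$ over divergence-free $\sigma\in L^1$. The trivial bound $\|u\|_\infty\|\sigma\|_1$ depends on $\Lambda$. For general $\sigma$ nothing better in terms of $N(u)$ holds: for the functions $u_\Lambda$ after Lemma 2, let $\sigma=\theta e_1$ with $\theta\ge0$ of integral $1$ supported where $u_\Lambda=\Lambda$; then $\int u_\Lambda\sigma_1=\Lambda$, while $N(u_\Lambda)$ stays bounded. The condition $\operatorname{div}\sigma=0$ must therefore be used. The following estimate is after Bourgain–Brezis, with proof by Van Schaftingen's slicing method.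

**Lemma 5.** Let $u$ be bounded and Lipschitz with $N(u)<\infty$, and let $\sigma\in L^1(\mathbb R^n;\mathbb R^n)$ with $\operatorname{div}\sigma=0$. Then for $i=1,\dots,n$
$$\Bigl|\int u\,\sigma_i\,dx\Bigr|\le C_0N(u)\,\|\sigma\|_{L^1}.$$

*Proof.* **Step 1: reductions.** Mollification keeps $\operatorname{div}\sigma=0$, does not increase $\|\sigma\|_1$, and converges in $L^1$; as $u$ is bounded, we may assume $\sigma\in C^\infty\cap L^1$, $\sigma\not\equiv0$. By symmetry of the coordinates let $i=1$. Let $V$ represent $u$ with $E(V)<\infty$, let $A$ be as in Lemma 3, and $m(t)=\int_{\mathbb R^{n-1}}|\sigma(t,y)|\,dy$. For a.e. $t$ both $m(t)$ and $A(t)$ are finite. Slices with $m(t)=0$ contribute nothing. Fix $t$ with $0<m(t)<\infty$ and $A(t)<\infty$.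

**Step 2: a smooth part and a small part on the slice.** We split $u(t,\cdot)$ into a function with a gradient bound and a small remainder. Let $\varphi_\delta=u(t,\cdot)*\rho_\delta$ on $\mathbb R^{n-1}$, with a standard mollifier supported in the ball of radius $\delta$. Then
$$|\varphi_\delta-u(t,\cdot)|\le A(t)\,\delta^{1/p},\qquad|\nabla\varphi_\delta|\le C\,A(t)\,\delta^{1/p-1};$$
for the second write $\nabla\varphi_\delta(y)=\int(u(t,y-z)-u(t,y))\nabla\rho_\delta(z)\,dz$.

**Step 3: the smooth part, by the divergence theorem.** We use $\operatorname{div}\sigma=0$ to trade the slice integral for $\|\sigma\|_1$. Let $\chi_\Lambda(x)=\chi(x/\Lambda)$ be smooth compactly supported cutoffs, $0\le\chi\le1$, $\chi=1$ near $0$. Extend $\varphi_\delta$ to be independent of $x_1$ and write $x'=(x_2,\dots,x_n)$. The divergence theorem in $\{x_1>t\}$ for $\chi_\Lambda\varphi_\delta\sigma$ gives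
$$\int\chi_\Lambda(t,y)\varphi_\delta(y)\sigma_1(t,y)\,dy=-\int_{x_1>t}\sigma\cdot\nabla\bigl(\chi_\Lambda(x)\varphi_\delta(x')\bigr)\,dx .$$
Let $\Lambda\to\infty$. The left side tends to $\int\varphi_\delta\sigma_1(t,y)\,dy$ since $\varphi_\delta$ is bounded and $m(t)<\infty$. On the right, the part with $\nabla\chi_\Lambda$ is at most $\frac C\Lambda\|\varphi_\delta\|_\infty\|\sigma\|_1\to0$. So $\bigl|\int\varphi_\delta\sigma_1(t,y)\,dy\bigr|\le C\,A(t)\,\delta^{1/p-1}\|\sigma\|_1$.

**Step 4: choice of $\delta$ and integration.** We balance the two parts. With $\delta=\|\sigma\|_1/m(t)$,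
$$\Bigl|\int u(t,y)\sigma_1(t,y)\,dy\Bigr|\le C\,A(t)\bigl(\delta^{1/p}m(t)+\delta^{1/p-1}\|\sigma\|_1\bigr)=2C\,A(t)\,m(t)^{1-1/p}\,\|\sigma\|_1^{1/p}.$$
Integrate in $t$. By Hölder, $\int m\,dt=\|\sigma\|_1$ and Lemma 3, $\int A\,m^{1-1/p}\,dt\le(\int A^p)^{1/p}(\int m)^{1-1/p}\le C\,E(V)\,\|\sigma\|_1^{1-1/p}$. So $|\int u\sigma_1|\le C\,E(V)\,\|\sigma\|_1$; take the infimum over $V$. $\square$

**Lemma 6.** Let $u$ be bounded and Lipschitz with $N(u)<\infty$. There is a Lipschitz $v:\mathbb R^n\to\mathbb R^n$ with $Dv=uI+b$ a.e. and $|b|\le C_1N(u)$ a.e.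

*Proof.* Fix $i$. **Step 1: the bounded correction.** On the subspace $Z=\{\sigma\in L^1(\mathbb R^n;\mathbb R^n):\operatorname{div}\sigma=0\}$ the functional $\sigma\mapsto-\int u\sigma_i$ has norm at most $C_0N(u)$ by Lemma 5. By Hahn–Banach and $(L^1)^*=L^\infty$ there is $b_i\in L^\infty(\mathbb R^n;\mathbb R^n)$ with $|b_i|\le C_0N(u)$ a.e. and
$$\int(ue_i+b_i)\cdot\sigma=0\qquad\text{for all }\sigma\in Z .$$

**Step 2: a potential.** We show that $F=ue_i+b_i\in L^\infty$ is a gradient. For $\psi\in C_c^\infty$ the field $\sigma=\partial_k\psi\,e_l-\partial_l\psi\,e_k$ lies in $Z$, and testing with it gives $\partial_kF_l=\partial_lF_k$ in distributions. The mollifications $F_\epsilon$ are smooth and curl-free, so $F_\epsilon=\nabla v_\epsilon$ with $v_\epsilon(0)=0$ and $|\nabla v_\epsilon|\le\|F\|_\infty$. By Arzelà–Ascoli a sequence of the $v_\epsilon$ converges locally uniformly to a Lipschitz function $v_i$, and $\nabla v_i=F$.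

**Step 3: assembly.** Let $v=(v_1,\dots,v_n)$ and let $b$ be the matrix with rows $b_i$. Then $Dv=uI+b$, and the operator norm of $b$ is at most its Hilbert–Schmidt norm, so $|b|\le\sqrt n\,C_0N(u)$. Put $C_1=\sqrt n\,C_0$. $\square$

## 7. The flow for bounded Lipschitz $u$ of small energy

Let $\eta_0$ be as in Lemma 1 and $\eta_0'$ the corresponding function for inverses. Let $C_2\ge1$ be the constant of Lemma 4 for $\eta=\eta_0'$, and define $\varepsilon_0$ by $e^{2C_1C_2\varepsilon_0}-1=\kappa_n$. None of these involves $\sup|u|$.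

**Proposition 7.** Let $u$ be bounded and Lipschitz, $N(u)\le\varepsilon_0$, $\beta=C_1C_2N(u)$. There is a bi-Lipschitz homeomorphism $f$ of $\mathbb R^n$ with $f(0)=0$, $Df=e^uM$ and $|M-I|\le e^\beta-1\le\kappa_n$ a.e.

*Proof.* Let $\Lambda=\|u\|_\infty$ and let $m>2(\Lambda+\beta)$ be a positive integer. Put $f_0=\mathrm{id}$ and, for $0\le k<m$,
$$u_k=u\circ f_k^{-1},\quad Dv_k=u_kI+b_k\ \text{(Lemma 6)},\quad g_k=\mathrm{id}+\tfrac1mv_k,\quad f_{k+1}=g_k\circ f_k;\qquad u_m=u\circ f_m^{-1}.$$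

**Step 1: the invariants of the induction.** The claim to be carried along is that, for $0\le k\le m$, $f_k$ is a bi-Lipschitz homeomorphism of $\mathbb R^n$ and
$$Df_k=\bigl(1+\tfrac um\bigr)^kM_k,\qquad|M_k-I|\le\Bigl(1+\frac\beta{m-\Lambda}\Bigr)^k-1\le e^{2\beta}-1\le\kappa_n\ \text{a.e.},\qquad N(u_k)\le C_2N(u).\tag{5}$$
The middle inequality holds because $m-\Lambda\ge m/2$, so $(1+\frac\beta{m-\Lambda})^k\le e^{\beta m/(m-\Lambda)}\le e^{2\beta}$; the last one holds because $\beta\le C_1C_2\varepsilon_0$. For $k=0$ we have $M_0=I$, $u_0=u$, and $C_2\ge1$.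

**Step 2: from $k$ to $k+1$, the derivative.** We check that the next map exists and compute its derivative. Suppose (5) holds for some $k<m$. The function $u_k$ is bounded by $\Lambda$ and Lipschitz, with $N(u_k)\le C_2N(u)$. So Lemma 6 applies and gives $|b_k|\le C_1C_2N(u)=\beta$. As $|Dv_k|\le\Lambda+\beta$ a.e., $\frac1mv_k$ has Lipschitz constant at most $(\Lambda+\beta)/m<\frac12$. Then $|g_k(x)-g_k(y)|\ge\frac12|x-y|$, and for each $y$ the equation $g_k(x)=y$, that is $x=y-\frac1mv_k(x)$, has a solution by the contraction principle. So $g_k$ is a bi-Lipschitz homeomorphism of $\mathbb R^n$, and so is $f_{k+1}$. Since $f_k$ is bi-Lipschitz, the chain rule holds a.e., and $u_k\circ f_k=u$. Hence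
$$Df_{k+1}=\Bigl[\bigl(1+\tfrac um\bigr)I+\tfrac1mb_k(f_k)\Bigr]Df_k=\bigl(1+\tfrac um\bigr)^{k+1}M_{k+1},\qquad M_{k+1}=\Bigl(I+\frac{b_k(f_k)}{m+u}\Bigr)M_k .$$
Here $m+u\ge m-\Lambda>0$, so $|b_k(f_k)/(m+u)|\le\beta/(m-\Lambda)$. By induction $M_{k+1}$ is a product of $k+1$ such factors. Expanding a product shows $|\prod(I+X_i)-I|\le\prod(1+|X_i|)-1$, and the bound for $|M_{k+1}-I|$ in (5) follows.

**Step 3: from $k$ to $k+1$, the energy.** This is the step that closes the loop. By (3) with $s=(1+\frac um)^{k+1}>0$, $|Df_{k+1}|^n\le2J_{f_{k+1}}$. Lemma 1 says that $f_{k+1}$ is $\eta_0$-quasisymmetric, so $f_{k+1}^{-1}$ is $\eta_0'$-quasisymmetric. Lemma 4, applied to the *original* $u$ and to $h=f_{k+1}^{-1}$, gives $N(u_{k+1})\le C_2N(u)$. The constant is not multiplied from step to step, since we always compare with $u$ itself. This proves (5) for all $k\le m$.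

**Step 4: compactness as $m\to\infty$.** We extract a limit map. Let $f^{(m)}=f_m-f_m(0)$, so $Df^{(m)}=(1+\frac um)^mM^{(m)}$ with
$$|M^{(m)}-I|\le\Bigl(1+\frac\beta{m-\Lambda}\Bigr)^m-1\ \longrightarrow\ e^\beta-1.$$
We have $(1+\frac um)^m\le e^\Lambda$, and since $|u/m|<\frac12$ and $\log(1+s)\ge2s$ on $[-\frac12,0]$ (concavity, and $\log\frac12\ge-1$), also $(1+\frac um)^m\ge e^{-2\Lambda}$. So $|Df^{(m)}|\le(1+\kappa_n)e^\Lambda$, and the derivative of the inverse, which is $(Df^{(m)})^{-1}$ at the preimage a.e., has norm at most $e^{2\Lambda}/(1-\kappa_n)$. The maps $f^{(m)}$ and their inverses are uniformly Lipschitz and fix $0$. By Arzelà–Ascoli, along a subsequence $f^{(m)}\to f$ and $(f^{(m)})^{-1}\to g$ locally uniformly; then $f\circ g=g\circ f=\mathrm{id}$, and $f$ is a bi-Lipschitz homeomorphism with $f(0)=0$.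

**Step 5: the derivative of the limit.** We pass to the limit in $Df^{(m)}=(1+\frac um)^mM^{(m)}$. Bounded in $L^\infty$ and convergent in distributions, $Df^{(m)}\to Df$ weak-$*$ in $L^\infty$. Since $u$ is bounded, $(1+\frac um)^{-m}\to e^{-u}$ uniformly, so $M^{(m)}\to M:=e^{-u}Df$ weak-$*$. For each $c$ the set $\{|M-I|\le c\text{ a.e.}\}$ is weak-$*$ closed: it is described by $\int\theta\,\xi\cdot(M-I)\zeta\le c\int\theta$ for all unit vectors $\xi,\zeta$ and all $0\le\theta\in L^1$. Apply this with every $c>e^\beta-1$ to get $|M-I|\le e^\beta-1\le\kappa_n$. $\square$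

The bi-Lipschitz constant of $f$ depends on $\Lambda$, but the bound for $M$ does not, and neither does the quasisymmetry of $f$: by (3) and Lemma 1, $f$ is $\eta_0$-quasisymmetric. This lets us remove the boundedness of $u$.

## 8. Unbounded functions: proof of Theorem A

**Part 1.** Let $w\in L^1_{\rm loc}$ be real with $\|w\|_X\le\varepsilon_1$, where $\varepsilon_1$ is chosen in Step 1.

**Step 1: approximation, and exponential integrability.** We produce bounded Lipschitz functions to which Proposition 7 applies, with uniform integrability of their exponentials. Let $T_j(s)=\max(-j,\min(s,j))$ and $w_j=\rho_{1/j}*T_j(w)$ with a standard mollifier. Each $w_j$ is bounded and Lipschitz. Since $T_j$ is $1$-Lipschitz, $\|T_jw\|_X\le\|w\|_X$, and by Minkowski's inequality and translation invariance $\|w_j\|_X\le\|T_jw\|_X\le\|w\|_X$. Also $w_j\to w$ in $L^1_{\rm loc}$ (because $T_jw\to w$ there), and a.e. for a subsequence, which we keep. Lemma 2 gives $N(w_j)\le C_3\|w\|_X$.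

The BMO norms satisfy $\|w_j\|_{BMO}\le C\|w\|_X$. Indeed, for $[\cdot]_p$ and a ball $B$ of radius $r$,
$$\Bigl(\frac1{|B|}\int_B|w_j-(w_j)_B|\Bigr)^p\le\frac1{|B|^2}\int_B\int_B|w_j(x)-w_j(y)|^p\,dx\,dy\le\frac{(2r)^{2n}}{|B|^2}[w_j]_p^p=C[w_j]_p^p,$$
because $|x-y|\le2r$ on $B$. For $\|\nabla\cdot\|_n$, Poincaré and Hölder bound the mean oscillation by $Cr\frac1{|B|}\int_B|\nabla w_j|\le C\|\nabla w_j\|_n$. The John–Nirenberg theorem says that $e^{c|g-g_B|/\|g\|_{BMO}}$ has mean at most $C$ over $B$, with $c,C$ depending on $n$. So we can choose $\varepsilon_1$ so small that $C_3\varepsilon_1\le\varepsilon_0$ and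
$$\frac1{|B|}\int_Be^{n|w_j-(w_j)_B|}\le C\qquad\text{for all balls }B\text{ and all }j.\tag{6}$$

**Step 2: the approximating maps.** Proposition 7 for $w_j$ gives $f_j$ with $f_j(0)=0$, $Df_j=e^{w_j}M_j$ and
$$|M_j-I|\le e^{C_1C_2N(w_j)}-1\le\kappa:=e^{C\|w\|_X}-1,\qquad C=C_1C_2C_3 .$$
As $C\|w\|_X\le C_1C_2\varepsilon_0$, the definition of $\varepsilon_0$ gives $\kappa\le\kappa_n$. By (3) and Lemma 1, $f_j$ is $\eta_0$-quasisymmetric and $f_j^{-1}$ is $\eta_0'$-quasisymmetric.

**Step 3: normalization.** We show that the $f_j$ neither collapse nor blow up at unit scale. Let $B=B(0,1)$. As $f_j$ is bi-Lipschitz, $|f_j(B)|=\int_BJ_{f_j}$, which is comparable, with constants depending on $n$, to $\int_Be^{nw_j}$. By (6) from above and Jensen from below,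
$$e^{n(w_j)_B}\le\frac1{|B|}\int_Be^{nw_j}\le C\,e^{n(w_j)_B},$$
and $(w_j)_B\to w_B$; so the numbers $|f_j(B)|$ lie in a fixed compact subset of $(0,\infty)$. If $|x|<1$, then $|f_j(x)|\le\eta_0(1)|f_j(e_1)|$; if $|x|\ge1$, then $|f_j(e_1)|\le\eta_0(1)|f_j(x)|$. Hence
$$B\bigl(0,|f_j(e_1)|/\eta_0(1)\bigr)\subset f_j(B)\subset\overline B\bigl(0,\eta_0(1)|f_j(e_1)|\bigr),$$
and there are $0<c\le c'<\infty$, not depending on $j$ (they may depend on $w$), with $c\le|f_j(e_1)|\le c'$ for all $j$.

**Step 4: a limit homeomorphism.** We check equicontinuity of the maps and of their inverses. By quasisymmetry,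
$$|f_j(x)|\le\eta_0(|x|)\,c',\qquad|f_j(a)-f_j(x)|\le\eta_0(|a-x|)\,|f_j(x+e_1)-f_j(x)|,$$
so $(f_j)$ is locally bounded and locally equicontinuous. Put $h_j=f_j^{-1}$ and $p_j=f_j(e_1)$. Then $h_j(0)=0$, $h_j(p_j)=e_1$, $c\le|p_j|\le c'$, and
$$|h_j(y)|\le\eta_0'(|y|/c),\qquad|h_j(a)-h_j(y)|\le\eta_0'(|a-y|/c)\,|h_j(y+p_j)-h_j(y)|,$$
so $(h_j)$ is locally bounded and locally equicontinuous as well. Passing to a subsequence, $f_j\to f$ and $h_j\to g$ locally uniformly, and $f\circ g=g\circ f=\mathrm{id}$. So $f$ is a homeomorphism of $\mathbb R^n$.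

**Step 5: the derivative of the limit.** We identify $Df$ and conclude. By (6) and convergence of $(w_j)_B$ for each ball $B$, $e^{w_j}$ is bounded in $L^n_{\rm loc}$. As $n>1$ and $w_j\to w$ a.e., Vitali's theorem gives $e^{w_j}\to e^w$ in $L^1_{\rm loc}$, and Fatou's lemma gives $e^w\in L^n_{\rm loc}$. For a further subsequence $M_j\to M$ weak-$*$ in $L^\infty$, with $|M-I|\le\kappa$ as in Proposition 7, Step 5. For $\theta\in C_c^\infty$ we have $\theta e^{w_j}\to\theta e^w$ in $L^1$, so $\int\theta e^{w_j}M_j\to\int\theta e^wM$. Hence $Df_j\to e^wM$ in distributions; since $f_j\to f$ locally uniformly, $Df=e^wM$, and $f\in W^{1,n}_{\rm loc}$. By (3), $|Df|^n\le2J_f$, so $f$ is quasiconformal. Finally $J_f=e^{nw}\det M$ and $(1-\kappa_n)^n\le\det M\le(1+\kappa_n)^n$.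

**Part 2.** Here the smallness is removed by splitting off a bounded function. Let $w=u-T_\Lambda(u)$, with $T_\Lambda(s)=\max(-\Lambda,\min(s,\Lambda))$. The map $s\mapsto s-T_\Lambda(s)$ is $1$-Lipschitz and tends to $0$ pointwise as $\Lambda\to\infty$. So in the integral (2) for $w$ the integrand is dominated by that for $u$ and tends to $0$, and $[w]_p\to0$ by dominated convergence; respectively $\|\nabla w\|_n=\|\nabla u\,1_{\{|u|>\Lambda\}}\|_n\to0$. Fix $\Lambda$ with $\|w\|_X\le\varepsilon_1$ and take $f$ from Part 1 for $w$. As $|u-w|\le\Lambda$, $e^{nu}$ is comparable to $e^{nw}$, hence to $J_f$. This proves Theorem A. $\blacksquare$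

## 9. Bessel potentials: the answer, and Theorem B

For $s>0$ the kernel is
$$G_s(x)=\Gamma(\tfrac s2)^{-1}\int_0^\infty(4\pi t)^{-n/2}e^{-|x|^2/4t}e^{-t}t^{s/2}\,\frac{dt}t,$$
since the Gaussian has Fourier transform $e^{-t|\xi|^2}$ and $\int_0^\infty e^{-t(1+|\xi|^2)}t^{s/2}\frac{dt}t=\Gamma(\frac s2)(1+|\xi|^2)^{-s/2}$. Thus $G_s>0$, $G_s\in L^1$, and $G_s*G_{s'}=G_{s+s'}$ for $s,s'>0$. For $0<s<n$,
$$G_s(x)\le C|x|^{s-n},\qquad|\nabla G_s(x)|\le C|x|^{s-n-1},\qquad G_s(x)\ge c|x|^{s-n}\ \text{ for }0<|x|\le1,\tag{7}$$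
with constants depending on $n,s$. The first two follow by dropping $e^{-t}$ and scaling $t=|x|^2\tau$ (the gradient brings a factor $|x|/2t$); the third by restricting to $|x|^2<t<2|x|^2$.

**Lemma 8.** Let $0<s<1$, $2\le p<\infty$ with $sp=n$. If $h\in L^p(\mathbb R^n)$, then $[G_s*h]_p\le C\|h\|_p$.

*Proof.* The idea is to interpolate between $L^2$ and $L^\infty$. Consider the linear operator
$$Th(x,y)=|y|^{-s}\bigl(G_s*h(x+y)-G_s*h(x)\bigr)$$
from functions on $\mathbb R^n$ to functions on $(\mathbb R^{2n},\mu)$, $d\mu=|y|^{-n}\,dx\,dy$.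

**Step 1: $L^2$.** By Plancherel in $x$,
$$\|Th\|_{L^2(\mu)}^2=c\int|\hat h(\xi)|^2(1+|\xi|^2)^{-s}\int\frac{|e^{iy\cdot\xi}-1|^2}{|y|^{n+2s}}\,dy\,d\xi=c'\int|\hat h|^2\frac{|\xi|^{2s}}{(1+|\xi|^2)^s}\,d\xi\le C\|h\|_2^2 .$$
The inner integral equals a constant times $|\xi|^{2s}$ by rotation and scaling; it converges at $0$ because $s<1$ and at infinity because $s>0$.

**Step 2: $L^\infty$.** We estimate $\int|G_s(z+y)-G_s(z)|\,dz$ by (7), on $|z|\le2|y|$ by the size of $G_s$ and on $|z|>2|y|$ by the mean value theorem (the segment from $z$ to $z+y$ stays at distance at least $|z|/2$ from $0$):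
$$\int|G_s(z+y)-G_s(z)|\,dz\le2\int_{|z|\le3|y|}C|z|^{s-n}\,dz+\int_{|z|>2|y|}C|y||z|^{s-n-1}\,dz\le C|y|^s .$$
The last integral converges because $s<1$. Hence $\|Th\|_{L^\infty}\le C\|h\|_\infty$.

**Step 3: interpolation.** By Riesz–Thorin, $T:L^p\to L^p(\mu)$ is bounded for $2\le p<\infty$. Finally $\|Th\|_{L^p(\mu)}^p=\iint\frac{|G_s*h(x+y)-G_s*h(x)|^p}{|y|^{n+sp}}\,dx\,dy$, and $n+sp=2n$, so this is $[G_s*h]_p^p$. $\square$

*Proof of Theorem B.* **Case $\alpha q=n$.** This case contains the question. Here $0<\alpha<n$, since $q>1$. Let $u=G_\alpha*g$ be real, $g\in L^q$, $q=n/\alpha$. The aim is $[u]_p<\infty$ for some $p>n$; we trade part of the smoothness $\alpha$ for integrability. Choose $p>\max(n,q)$ and $s=n/p$. Then $0<s<1$, $s<\alpha$, and $p\ge2$. We have $u=G_s*h$ with $h=G_{\alpha-s}*g$, and $0<G_{\alpha-s}(x)\le C|x|^{\alpha-s-n}$ by (7). Since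
$$\frac1p=\frac sn=\frac\alpha n-\frac{\alpha-s}n=\frac1q-\frac{\alpha-s}n,\qquad1<q<p<\infty,$$
the Hardy–Littlewood–Sobolev theorem gives $h\in L^p$. By Lemma 8, $[u]_p<\infty$. Also $u\in L^q\subset L^1_{\rm loc}$, because $G_\alpha\in L^1$. Theorem A, part 2, applies: $e^{nu}$ is comparable to a quasiconformal Jacobian. For $0<\alpha\le1$ this answers the question: **yes**, for every $n\ge2$, every $0<\alpha\le1$ and every real-valued $u\in G_\alpha*L^{n/\alpha}(\mathbb R^n)$.

**Case $\alpha q>n$.** We show that $u=G_\alpha*g$ is bounded, by checking $G_\alpha\in L^{q/(q-1)}$; note $\alpha>0$. For $|x|\ge1$ use $\frac{|x|^2}{8t}+\frac t2\ge\frac{|x|}2$ to get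
$$G_\alpha(x)\le Ce^{-|x|/2}\int_0^\infty t^{(\alpha-n)/2}e^{-1/(8t)}e^{-t/2}\,\frac{dt}t=Ce^{-|x|/2}.$$
Near $0$: if $\alpha<n$, then $G_\alpha=O(|x|^{\alpha-n})$ and $(n-\alpha)\frac q{q-1}<n$, because this is equivalent to $n<\alpha q$. If $\alpha=n$, splitting $\int_0^\infty e^{-|x|^2/4t}e^{-t}\frac{dt}t$ at $t=|x|^2$ and $t=1$ gives $O(1+\log\frac1{|x|})$. If $\alpha>n$, then $G_\alpha$ is bounded by $C\int_0^\infty t^{(\alpha-n)/2}e^{-t}\frac{dt}t<\infty$. So $u$ is bounded by Hölder, and $e^{nu}$ is comparable to $1=J_{\rm id}$.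

**Case $\alpha q<n$.** We exhibit a function whose exponential is not locally integrable. Choose $\alpha'$ with $\max(\alpha,0)<\alpha'<n/q$ and $a$ with $\alpha'<a<n/q$. Let $g=|x|^{-a}1_{B(0,1)}$, which is in $L^q$ since $aq<n$, and
$$u=G_{\alpha'}*g=G_\alpha*(G_{\alpha'-\alpha}*g)\in G_\alpha*L^q,$$
because $G_{\alpha'-\alpha}\in L^1$. Since $0<\alpha'<n$, for small $x\ne0$ the lower bound in (7) and $g(x-z)\ge c|x|^{-a}$ for $|z|<|x|/2$ give
$$u(x)\ge c|x|^{-a}\int_{|z|<|x|/2}|z|^{\alpha'-n}\,dz\ge c'|x|^{-(a-\alpha')}.$$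
Thus $e^{nu}\notin L^1_{\rm loc}$. But $J_f\le|Df|^n\in L^1_{\rm loc}$ for $f\in W^{1,n}_{\rm loc}$, so $e^{nu}\le CJ_f$ is impossible, and $u$ is not comparable to a quasiconformal Jacobian. $\blacksquare$

## 10. A hyperplane singularity in VMO: proof of Theorem C

We use two standard facts about an arbitrary $K$-quasiconformal homeomorphism $f$ of $\mathbb R^n$ (see Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*; Heinonen, *Lectures on Analysis on Metric Spaces*): $f$ is $\eta$-quasisymmetric with $\eta=\eta_{n,K}$, and $|f(E)|=\int_EJ_f$ for Borel sets $E$.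

**Step 1: $u\in VMO$ with BMO norm $O(\varepsilon)$.** We may use axis-parallel cubes in place of balls: a ball lies in a cube of comparable volume, so its mean oscillation is at most $C$ times that of the cube. The mean oscillation of $\varphi(x_1)$ over such a cube is that of $\varphi$ over an interval of the same length. So it suffices to treat $\varphi(t)=\log(1+\log^+\frac1{|t|})$ on $\mathbb R$, as $u=-\varepsilon\varphi(x_1)$. Let $I$ be an interval, $|I|=\ell<\frac12$.

- If $\operatorname{dist}(I,0)\ge\ell$: since $|\varphi'(t)|=\frac1{|t|(1+\log(1/|t|))}$ for $0<|t|<1$ and $\varphi=0$ for $|t|\ge1$, the oscillation of $\varphi$ on $I$ is at most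
$$\sup_{t\in I,\,|t|<1}\frac\ell{|t|\,(1+\log(1/|t|))}\le\max\Bigl\{\frac1{1+\frac12\log(1/\ell)},\sqrt\ell\Bigr\}.$$
For $|t|\le\sqrt\ell$ use $|t|\ge\ell$ and $\log\frac1{|t|}\ge\frac12\log\frac1\ell$; for $|t|>\sqrt\ell$ use $\ell/|t|\le\sqrt\ell$.
- Otherwise $I\subset[-2\ell,2\ell]$. With $L=\log\frac1{2\ell}>0$ and $t=2\ell s$,
$$\frac1{|I|}\int_I|\varphi-\varphi(2\ell)|\le\frac2\ell\int_0^{2\ell}(\varphi(t)-\varphi(2\ell))\,dt=4\int_0^1\log\Bigl(1+\frac{\log(1/s)}{1+L}\Bigr)ds\le\frac4{1+L},$$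
by $\log(1+r)\le r$ and $\int_0^1\log\frac1s\,ds=1$. The mean oscillation is at most twice this.

Both bounds tend to $0$ with $\ell$. For $\ell\ge\frac12$, $\frac1\ell\int_I\varphi\le2\int_{-1}^1\varphi\le4\int_0^1\log\frac1t\,dt=4$. Hence $\varphi\in VMO$, and the BMO norm of $u$ is $O(\varepsilon)$.

**Step 2: no quasiconformal map has $J_f\le Ce^{nu}$.** The idea is that such an $f$ would shrink the segment $[0,e_2]$, which lies in the hyperplane $x_1=0$, to a point. Suppose $J_f\le Ce^{nu}$ with $f$ quasiconformal, hence $\eta$-quasisymmetric. For a ball $B=B(x,r)$ pick $b$ with $|b-x|=r$ and put $\rho=|f(b)-f(x)|$. As in Section 8, Step 3,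
$$B(f(x),\rho/\eta(1))\subset f(B)\subset\overline B(f(x),\eta(1)\rho),$$
so $\operatorname{diam}f(B)\le C|f(B)|^{1/n}$ with $C$ independent of the ball. Let $N\ge2$, $x_i=\frac iNe_2$ for $0\le i\le N$, and $B_i=B(x_i,\frac2N)$ for $0\le i<N$. On $B_i$ we have $|x_1|\le2/N$, so $e^{nu}\le(1+\log\frac N2)^{-n\varepsilon}$. Since $x_{i+1}\in B_i$, with $C$ independent of $i,N$,
$$|f(x_{i+1})-f(x_i)|\le\operatorname{diam}f(B_i)\le C|f(B_i)|^{1/n}=C\Bigl(\int_{B_i}J_f\Bigr)^{1/n}\le\frac CN\bigl(1+\log\tfrac N2\bigr)^{-\varepsilon}.$$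
Summing over the $N$ values of $i$, $|f(e_2)-f(0)|\le C(1+\log\frac N2)^{-\varepsilon}\to0$ as $N\to\infty$. So $f(e_2)=f(0)$, which contradicts injectivity. $\blacksquare$
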